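# Strong connectivity of an orientation can be tested with a number of queries that does not depend on the graph

## 1. The guess "no", tried on cycles and on a theta graph

An undirected graph $G=(V,E)$ is fixed, and we know it completely. Somebody has directed each of its edges, and we do not see the directions. We may query an edge and learn its direction. With few queries we want to decide whether the resulting digraph is strongly connected or far from it.

**Definition (the model).** A $G$-orientation is an orientation of the edges of $G$. The distance of two $G$-orientations is the number of edges that must be redirected to turn one into the other. An orientation is $\epsilon$-far from a property if more than $\epsilon|E|$ edges must be redirected to obtain an orientation with the property. An $\epsilon$-test is a randomized algorithm, which may depend on $G$, that queries edges of the unknown orientation, accepts with probability at least $2/3$ if the property holds, and rejects with probability at least $2/3$ if the orientation is $\epsilon$-far from the property. A test is non-adaptive if all its queries are chosen before any answer is seen.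

If $G$ has a bridge or is disconnected, no orientation of it is strongly connected, so for testing we let $G$ be 2-edge-connected. The report "Testing Orientation Properties" (https://eccc.weizmann.ac.il/report/2005/153/download) raises the following problem. Is there one function $q(\epsilon)$ such that every 2-edge-connected $G$, no matter how large, has an $\epsilon$-test for strong connectivity with at most $q(\epsilon)$ queries?

A first guess is no, for the following reason. In a connected graph an orientation fails to be strongly connected exactly when it has a directed cut, that is, a vertex set $U$ with $\emptyset\ne U\ne V$ such that all edges between $U$ and $V\setminus U$ point the same way. (If $y$ cannot be reached from $x$, let $U$ be the set of vertices reachable from $x$; no edge leaves $U$. The converse is clear.) The edges of a directed cut can be anywhere in the graph, so exploring the surroundings of a sampled edge may show nothing.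

Let us test the guess on the cycle. The minimal directed cuts of an oriented $C_n$ are the pairs of edges with opposite senses of rotation. If the first half of the cycle runs clockwise and the second half counterclockwise, then the distance from strong connectivity is $\lfloor n/2\rfloor$, and a short piece of the cycle almost always looks perfect. But we know $G$ and need not explore locally. We can compare two random edges.

More generally, glue cycles $C$ of lengths $n_C$ together at one vertex, and let $m=\sum n_C$. An orientation is strongly connected iff each cycle is consistently oriented. If $r_C$ edges of $C$ run in a fixed sense, the distance is $\sum_C\min(r_C,n_C-r_C)$. Query a uniform edge $e$, and then a uniform edge $f$ of the same cycle. They form a directed cut with probability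
$$\sum_C\frac{n_C}{m}\cdot\frac{2r_C(n_C-r_C)}{n_C^2}\ \ge\ \frac1m\sum_C\min(r_C,n_C-r_C),$$
because the larger of $r_C,n_C-r_C$ is at least $n_C/2$. If the orientation is $\epsilon$-far, this is more than $\epsilon$. Repeating $\lceil 2/\epsilon\rceil$ times fails with probability at most $e^{-2}<1/3$. So on these graphs the reason behind the guess does not lead to a lower bound.

This suggests a test for all graphs. Sample an edge $e$, then sample a uniformly random small minimal cut through $e$ and query it. A theta graph shows where it breaks. Join two vertices $x,y$ by three internally disjoint paths: $Q_1$ of even length $n$, and $Q_2,Q_3$ of length $r=\lfloor n^{0.9}\rfloor$. The minimal cuts are the pairs of edges on a common path and the triples with one edge from each path. Direct half of the edges of $Q_1$ toward $y$ and half toward $x$, all of $Q_2$ toward $y$, and all of $Q_3$ toward $x$. No triple is directed, because its edges on $Q_2$ and $Q_3$ disagree. Yet $Q_1$ carries $n/2$ disjoint directed pairs, and each needs a redirected edge, so for large $n$ the orientation is $\frac13$-far. A uniform edge lies on $Q_1$ with probability $1-o(1)$. Through it pass $n-1$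 pairs but $r^2\approx n^{1.8}$ triples, so a uniform minimal cut through it is directed with probability at most $n/r^2+o(1)\to0$.

The number of small cuts through $e$ is the wrong measure. The $r^2$ triples through $e$ overlap heavily: outside $e$, at most $r$ of them are disjoint, against $n-1$ pairs. The test below builds a cut edge by edge and draws the next edge from a family of disjoint possible completions. Showing that this draw is good enough, in every graph, takes up most of these notes. The answer to the question turns out to be yes.

## 2. The theorems, and why the cycle needs $1/(6\epsilon)$ queries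

A dicut is a directed cut, identified with its edge set.

**Theorem 1.** There is a function $q(\epsilon)=2^{O(\epsilon^{-3})}$ such that for every $0<\epsilon<1$ and every 2-edge-connected graph $G$ there is a non-adaptive $\epsilon$-test for strong connectivity of $G$-orientations which makes at most $q(\epsilon)$ queries and always accepts strongly connected orientations. (For $\epsilon\ge1$ nothing is $\epsilon$-far.)

**Theorem 2.** Let $0<\epsilon<1$. For every connected graph $G$ with $m\ge1$ edges there is a randomized non-adaptive procedure, depending only on $G$ and $\epsilon$ and making at most $q(\epsilon)$ queries, which for every orientation $D$ of $G$ having more than $\epsilon m$ pairwise disjoint directed cuts, with probability at least $2/3$ queries all edges of some directed cut of $D$.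

**Theorem 3.** For $0<\epsilon\le1/4$ and $n\ge1/\epsilon$, every (two-sided, adaptive) $\epsilon$-test for strong connectivity of orientations of the cycle $C_n$ makes at least $1/(6\epsilon)$ queries in the worst case.

So the dependence on $\epsilon$ cannot be removed. The lower bound takes only a few lines.

**Proof of Theorem 3.** The strongly connected orientations of $C_n$ are the two consistent ones. Let $D_0$ be one of them, and let $D_1$ arise from $D_0$ by reversing a uniformly random set of $r=\lfloor\epsilon n\rfloor+1$ edges. As $\epsilon n\ge1$, we have $\epsilon n<r\le2\epsilon n\le n/2$. So $D_1$ is at distance $\min(r,n-r)=r>\epsilon n$ from strong connectivity, and it is always $\epsilon$-far. Consider a test with at most $t$ queries and fix its coins. On $D_0$ it queries a fixed set of at most $t$ edges. On $D_1$ it behaves identically unless one of these edges is reversed, which has probability at most $tr/n\le2\epsilon t$. Averaging over the coins, $\frac23-2\epsilon t\le\Pr[\text{accept }D_1]\le\frac13$, so $t\ge1/(6\epsilon)$. $\square$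

## 3. Far orientations contain many small, disjoint, cross-free dicuts

From now on $G=(V,E)$ is a finite connected graph, with parallel edges and loops allowed, and $m=|E|\ge1$. For $X\subseteq V$, $\delta(X)$ is the set of edges between $X$ and $V\setminus X$, and $E(X)$ is the set of edges with both ends in $X$. A cut is a set $\delta(X)$ with $\emptyset\ne X\ne V$; it is nonempty as $G$ is connected. A bond is an inclusion-minimal cut.

We recall that $\delta(X)$ is a bond iff $G[X]$ and $G[V\setminus X]$ are connected. If both are connected and $\delta(Y)\subseteq\delta(X)$ is a cut, then no edge inside $X$ or inside $V\setminus X$ is in $\delta(Y)$, so $Y$ is $X$ or its complement. If $G[X]$, say, is disconnected, the boundaries of its components are disjoint nonempty subsets of $\delta(X)$, so each is a strictly smaller cut.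

**Definition (dijoin).** A dijoin of $D$ is a set of edges meeting every dicut of $D$.

On a cycle whose edges run $r$ in one sense and $n-r$ in the other, a dijoin must contain all edges of one of the two senses, so the smallest dijoin has $\min(r,n-r)$ edges. This equals the largest number of disjoint dicuts. That is an instance of the one external theorem we use.

**The Lucchesi–Younger theorem (1978).** In a digraph with connected underlying graph, the maximum number of pairwise disjoint dicuts equals the minimum size of a dijoin.

To connect dijoins with distance we need to know that reversals within a dijoin suffice.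

**Lemma 4.** Let $G$ be 2-edge-connected and $J$ a dijoin of $D$. Reversing some subset of $J$ makes $D$ strongly connected.

*Proof.* We use induction on $|J|$; we may shrink $J$ to an inclusion-minimal dijoin. If $J=\emptyset$, there is no dicut and $D$ is strongly connected. Otherwise take $e=(x\to y)\in J$ and let $D_1$ be $D$ with $e$ reversed. It suffices that $J-e$ is a dijoin of $D_1$, for then induction applies to $D_1$.

Suppose it is not. Then there is $X$ with $\emptyset\ne X\ne V$, no $D_1$-edge leaving $X$, and $(J-e)\cap\delta(X)=\emptyset$. If $e\notin\delta(X)$, then $\delta(X)$ is a dicut of $D$ missing $J$, a contradiction. So $e\in\delta(X)$. The reversed $e$ enters $X$, hence $x\in X$, $y\notin X$, and $e$ is the only $D$-edge leaving $X$. By minimality of $J$, some dicut of $D$ misses $J-e$; it then contains $e$. Write it as $\delta(Y)$ with no $D$-edge leaving $Y$. Then $e$ enters $Y$, so $x\notin Y$, $y\in Y$.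

A $D$-edge leaving $X\cap Y$ does not leave $Y$, so it leaves $X$, so it is $e$; but its tail $x$ is not in $Y$. A $D$-edge leaving $X\cup Y$ does not have its tail in $Y$ (it would leave $Y$), so it leaves $X$, so it is $e$; but its head $y$ is in $Y$. Hence no $D$-edge leaves $X\cap Y$ or $X\cup Y$. No edge of $J$ lies in $\delta(X\cap Y)\cup\delta(X\cup Y)$: this set is contained in $\delta(X)\cup\delta(Y)$, which $J-e$ misses, and $e$ joins $X\setminus Y$ to $Y\setminus X$. As $J$ meets every dicut, $X\cap Y=\emptyset$ and $X\cup Y=V$. Then all edges of $\delta(X)=\delta(Y)$ enter $Y$, that is, leave $X$, so $\delta(X)=\{e\}$ and $e$ is a bridge, a contradiction. $\square$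

Consequently, if $G$ is 2-edge-connected and $D$ is $\epsilon$-far from strongly connected, then every dijoin has more than $\epsilon m$ edges. By Lucchesi–Younger, $D$ then has more than $\epsilon m$ pairwise disjoint dicuts. So Theorem 1 will follow from Theorem 2, provided that we reject only when a fully queried dicut has been found.

The next lemma makes the dicuts small and arranges them like a tree.

**Lemma 5.** Let $0<\epsilon<1$, let $D$ have more than $\epsilon m$ pairwise disjoint dicuts, and let $k=\lfloor2/\epsilon\rfloor$. There is a family of more than $\epsilon m/2$ pairwise disjoint dicuts $a_i=\delta(U_i)$, $i\in F$, all of them bonds of size at most $k$, which is cross-free: for $i\ne j$ one of $U_i\cap U_j$, $U_i\setminus U_j$, $U_j\setminus U_i$, $V\setminus(U_i\cup U_j)$ is empty.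

*Proof.* Among the families of $N_0=\lfloor\epsilon m\rfloor+1$ pairwise disjoint dicuts consider those of minimum total size. Write each dicut as $\delta(U)$ where no $D$-edge enters $U$. Suppose $U,W$ in such a family cross (all four sets are nonempty). An edge entering $U\cap W$ or $U\cup W$ would enter $U$ or $W$, so there is none. No edge joins $U\setminus W$ to $W\setminus U$, as it would enter $U$ or $W$. Therefore
$$1_{\delta(U\cap W)}+1_{\delta(U\cup W)}=1_{\delta(U)}+1_{\delta(W)},$$
and the right side has values in $\{0,1\}$. So $\delta(U\cap W)$ and $\delta(U\cup W)$ are disjoint dicuts with the same union as $\delta(U),\delta(W)$. Replacing $U,W$ by $U\cap W,U\cup W$ keeps disjointness and total size, and it strictly increases the integer $\sum|U|^2\le N_0|V|^2$. So after finitely many replacements we reach a cross-free family, still of minimum total size.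

If $G[U]$ or $G[V\setminus U]$ were disconnected for a member, the boundary of one of its components would be a strictly smaller dicut inside $\delta(U)$, and using it instead would lower the total size. So all members are bonds. The total size is at most $m$, so fewer than $\epsilon m/2$ members have size greater than $2/\epsilon$. The others form $F$. $\square$

**The tree of a cross-free family.** Let $a_1,\dots,a_q$ be a subfamily of $F$. Fix $o\in V$ and replace each $U_i$ containing $o$ by its complement; the cuts do not change and the family stays cross-free. No set now contains $o$, so the fourth option in the definition of cross-free is impossible. Hence any two sets are nested or disjoint, and they are distinct because the cuts are disjoint and nonempty. Let $T$ be the tree with nodes these sets and $V$, each set being joined to the smallest node properly containing it. For $v\in V$ let $f(v)$ be the smallest node containing $v$. For nested sets $U_1\subset U_2\subset\dots\subset U_q$ the tree is a path; for pairwise disjoint sets it is a star with center $V$.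

$T$ has $q$ edges. Removing the edge above $U_i$ splits $T$ into two parts, and the $f$-preimages of the parts are $U_i$ and $V\setminus U_i$, the two sides of $a_i$. So an edge $uv$ of $G$ lies in exactly those $a_i$ whose tree edges are on the $f(u)$–$f(v)$ path. Since the $a_i$ are disjoint:
$$\text{for every edge }uv\text{ of }G,\ \text{the }f(u)\text{–}f(v)\text{ path in }T\text{ has length at most }1.\tag{1}$$

## 4. Classes of edge sets modulo coboundaries

Having queried some edges of an unknown dicut, which edges can complete it? On a cycle, any edge of the opposite sense does. We need a bookkeeping device that says this in every graph.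

**Definition (cochains and classes).** Fix a reference orientation of $G$. A cochain is a vector $\rho\in\mathbb Z^E$. The value of $\rho$ on $e$ in a given direction is $\rho(e)$ if that is the reference direction and $-\rho(e)$ otherwise. For $\varphi:V\to\mathbb Z$ put $d\varphi(e)=\varphi(\text{head})-\varphi(\text{tail})$. Let $H=\mathbb Z^E/d\mathbb Z^V$, let $[\rho]$ be the class of $\rho$, and let $[e]$ be the class of the indicator of $e$. Let $H_{\mathbb Q}=\mathbb Q^E/d\mathbb Q^V$. For $S\subseteq E$ let $\langle S\rangle\subseteq H_{\mathbb Q}$ be the span of the $[e]$, $e\in S$, so $\dim\langle S\rangle\le|S|$.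

For a tree, $H=0$. For a cycle with all reference directions clockwise, $d1_v$ is the difference of the indicators of the two edges at $v$, so all edges have the same class and $H\cong\mathbb Z$. For $N$ internally disjoint paths $Q_1,\dots,Q_N$ from $x$ to $y$ with reference directions toward $y$ (call this the $N$-theta), all edges of $Q_i$ have one class $\pi_i$, and $d1_y$ gives $\pi_1+\dots+\pi_N=0$. This is the only further relation, so $H\cong\mathbb Z^N/\mathbb Z(1,\dots,1)$.

$H$ is torsion free. If $n\rho=d\varphi$ with $n\ge1$, then $\varphi$ is constant mod $n$ because $G$ is connected, so $\varphi=c+n\varphi'$ and $\rho=d\varphi'$. Hence $H\subseteq H_{\mathbb Q}$: if an integer cochain $\rho$ equals $d\varphi$ with $\varphi$ rational, clear denominators and use torsion freeness. Also $\dim H_{\mathbb Q}\le m$. For $W\subseteq V$ and $\kappa\in H$ let $\kappa|_W$ be the restriction of $\kappa$ to $\mathbb Z^{E(W)}/d\mathbb Z^W$. This group is also torsion free and embeds in its rational version, by the same argument on each component of $G[W]$.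

For an orientation $D$ and $B\subseteq E$ let $1^D_B$ be the cochain with value $1$ on each edge of $B$ in its $D$-direction and $0$ elsewhere. Let $[B]_D$ be its class and $[e]_D=[\{e\}]_D=\pm[e]$.

**Lemma 6.** Let $D$ be an orientation of $G$.
(a) If $e_1,\dots,e_r$, $r\ge1$, repetitions allowed, satisfy $\sum_j[e_j]_D=0$, then $\{e_1,\dots,e_r\}$ contains a dicut of $D$.
(b) If $a$ is a dicut, then $[a]_D=0$.
(c) If the dicut $a$ is a bond and $\emptyset\ne B\subsetneq a$, then $[B]_D\ne0$ and $[a\setminus B]_D=-[B]_D$.

*Proof.* (a) Let $\sum_j1^D_{e_j}=d\varphi$. Along $D$, $\varphi$ is nondecreasing on every edge, strictly increasing on $e_1,\dots,e_r$, and constant on all other edges. As $r\ge1$, $\varphi$ is not constant. Let $U=\{x:\varphi(x)=\min\varphi\}\ne V$. Every edge of $\delta(U)$ changes $\varphi$, so it is among the $e_j$, and it is directed out of $U$. So $\delta(U)$ is a dicut inside $\{e_1,\dots,e_r\}$.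
(b) If $a=\delta(U)$, then $1^D_a=\pm d1_U$.
(c) If $[B]_D=0$, then by (a) $B$ contains a cut, which is strictly smaller than the bond $a$, a contradiction. The second part follows from (b). $\square$

So the search for a dicut can be run by adding classes until the sum is $0$, and by (a) such a sum is a proof. What remains to be found after some edges are known is a small set in a prescribed class.

**Definition (representatives and packing numbers).** A unit cochain has values in $\{0,\pm1\}$. An $s$-representative of $\kappa\in H$ is a unit cochain of class $\kappa$ whose support has size at most $s$. For $\kappa\ne0$, $\tau_s(\kappa)$ is the maximum number of $s$-representatives of $\kappa$ with pairwise disjoint supports. For real $x>0$ let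
$$V^s_x=\operatorname{span}_{\mathbb Q}\{\kappa\in H\setminus0:\tau_s(\kappa)\ge x\}\subseteq H_{\mathbb Q}.$$

Supports of representatives of $\kappa\neq 0$ are nonempty, so $\tau_s(\kappa)\le m$. Also $\tau_s(-\kappa)=\tau_s(\kappa)$ and $V^s_x=V^s_{\lceil x\rceil}$. In the theta graph of Section 1, with directions toward $y$, the class $\pi_1=-\pi_2-\pi_3$ has the $n$ single edges of $Q_1$ as $1$-representatives and $r$ disjoint pairs in $Q_2\cup Q_3$ as $2$-representatives, so $\tau_1(\pi_1)\ge n$ and $\tau_2(\pi_1)\ge n+r$.

## 5. One run of the test, and the balance it needs

Let $0<\epsilon<1$ and $k=\lfloor2/\epsilon\rfloor\ge2$. For $0\ne\kappa\in H$ and $b\ge1$ fix, depending only on $G$, an inclusion-maximal family of $b$-representatives of $-\kappa$ with pairwise disjoint supports. Let $\mathcal H(\kappa,b)$ be the union of the supports. Then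
$$|\mathcal H(\kappa,b)|\le b\,\tau_b(\kappa),\qquad\text{and every }b\text{-representative of }-\kappa\text{ has support meeting }\mathcal H(\kappa,b),\tag{2}$$
the second by maximality.

**One run.** Pick $e_1\in E$ uniformly, query it, and set $\kappa_1=[e_1]_D$; this is $\pm[e_1]$ and is known after the query. For $r=1,2,\dots$ do the following. If $\kappa_r=0$, stop with success. If $\kappa_r\ne0$ and $r=k$, stop with failure. Otherwise put $b=k-r$. If $\mathcal H(\kappa_r,b)=\emptyset$, stop with failure. Else pick $e_{r+1}\in\mathcal H(\kappa_r,b)$ uniformly, query it, and set $\kappa_{r+1}=\kappa_r+[e_{r+1}]_D$.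

If a run succeeds, then by Lemma 6(a) a dicut of $D$ has been fully queried. In particular, no run succeeds on a strongly connected orientation.

Look at the theta graph, with $k=3$ for illustration. After $e_1\in Q_1$ we have $b=2$. One maximal family consists of the $n$ single edges of $Q_1$ and $r$ disjoint pairs from $Q_2\cup Q_3$; its supports cover all edges. The next edge lies on $Q_1$ with probability $n/(n+2r)\to1$, and with conditional probability $\frac12$ it is directed oppositely to $e_1$, which gives success.

For the analysis, let $D$ have more than $\epsilon m$ disjoint dicuts and take $F$ and $a_i$ from Lemma 5. With probability more than $\epsilon/2$ the first edge lies in some $a_i$. The remainder $a_i\setminus e_1$ has class $-\kappa_1$ and size at most $k-1$. So it meets $\mathcal H(\kappa_1,k-1)$, but perhaps in one edge out of many. We need many indices of $F$ to offer a completion of class $-\kappa_1$.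

**Definition (completions on offer).** For $\kappa\in H\setminus0$ and $1\le b\le k-1$ let
$$P_{\kappa,b}=\{i\in F:\ \text{there is }B\subseteq a_i\text{ with }1\le|B|\le b,\ [B]_D=-\kappa\}.$$
For $i\in F$ let
$$\Pi(i)=\{(-[B]_D,b):\ \emptyset\ne B\subsetneq a_i,\ |B|\le b\le k-1\}.$$

By Lemma 6(c) all first components in $\Pi(i)$ are nonzero. Clearly $|\Pi(i)|\le k2^k$. For $\kappa\ne0$ we have $i\in P_{\kappa,b}$ iff $(\kappa,b)\in\Pi(i)$, as $B=a_i$ would give $\kappa=0$. Choosing one $B$ for each $i\in P_{\kappa,b}$ gives $b$-representatives of $-\kappa$ with disjoint supports, so
$$|P_{\kappa,b}|\le\tau_b(\kappa).\tag{3}$$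
If conversely $|P_{\kappa,b}|\ge\eta\,\tau_b(\kappa)$, then by (2) a uniform edge of $\mathcal H(\kappa,b)$ lies in an offered completion with probability at least $\eta/b$. This is the balance we want, with $\eta$ depending only on $\epsilon$. It cannot hold for every pair $(\kappa,b)$. We shall show that it holds for all pairs in $\Pi(i)$, for all but few $i\in F$.

## 6. Balance from two rank estimates

For $0<\eta<1$ let $\mathrm{Bad}_0$ be the set of $i\in F$ such that $|P_{\kappa,b}|<\eta\,\tau_b(\kappa)$ for some $(\kappa,b)\in\Pi(i)$; call such a pair a violating pair of $i$.

How many $i$ can be bad because of classes with $\tau_b(\kappa)\approx2^j$? Each such class accounts for fewer than $\eta2^{j+1}$ indices. So we would be done if only $O(m/2^j)$ classes at this scale occurred, with a summable version over $j$. Counting all classes $\kappa$ with $\tau_b(\kappa)\ge2^j$ is hopeless: in the $N$-theta with $N\ge5$ and all paths of length $n$, the $\binom N2$ classes $\pi_i+\pi_j$ are distinct and each has $\tau_2\ge n$, while $m/n=N$. (Distinct: a difference of two of these sums involves at most four of the $N\ge5$ coordinates, so it is a multiple of $(1,\dots,1)$ only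 if it is $0$.) Their rank, however, is at most $N-1$. So we measure the supply of classes by rank, and separately show that classes arising from a cross-free family $F$ are not much more numerous than their rank.

**Lemma 7 (packing inequality).** Let $\Lambda_s=4s(2s+2)(2s+3)$, $c_0=0$, $c_s=\Lambda_s(c_{s-1}+2s)$. For every connected $G$ and every $s\ge0$,
$$\sum_{\nu\ge1}\dim V^s_\nu\le c_s\,m.$$

**Lemma 8 (rank of partial bonds).** Let $D,F,k$ be as in Lemma 5 and put $h=(2k)^{2k}+2$. Let $1,\dots,q$ be distinct indices in $F$, let $\emptyset\ne A_i\subsetneq a_i$, and let $\kappa_i=[A_i]_D$, with $\kappa_i\ne\pm\kappa_j$ for $i\ne j$. Then $\dim\operatorname{span}\{\kappa_1,\dots,\kappa_q\}\ge q/(12h)$.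

These two are proved in Sections 8 to 10. Here is how they give balance.

**Lemma 9.** $|\mathrm{Bad}_0|\le C_k\,\eta\, m$ with $C_k=96\,h\sum_{b=1}^{k-1}c_b$.

*Proof.* Fix $b$ and $j\ge0$, and consider those $i$ that have a violating pair $(\kappa,b)$ with $2^j\le\tau_b(\kappa)<2^{j+1}$; for each choose one such $\kappa=\kappa_i$. For a given class $\kappa$, the indices with $\kappa_i=\kappa$ lie in $P_{\kappa,b}$, so there are fewer than $\eta2^{j+1}$ of them. Each $\kappa_i$ is $-[B]_D=[a_i\setminus B]_D$ with $\emptyset\ne a_i\setminus B\subsetneq a_i$. Choose one class from each occurring pair $\pm\kappa$ and one index for it. Lemma 8 shows that at most $12h\dim V^b_{2^j}$ classes are chosen, so at most $24h\dim V^b_{2^j}$ classes occur. Hence there are at most $48h\eta\,2^j\dim V^b_{2^j}$ such $i$.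

Since $\dim V^b_\nu$ is nonincreasing in $\nu$, and $2^j$ is at most twice the number of integers in $(2^{j-1},2^j]$, Lemma 7 gives
$$\sum_{j\ge0}2^j\dim V^b_{2^j}\le2\sum_{\nu\ge1}\dim V^b_\nu\le2c_bm.$$
Every violating pair of $i$ has $\tau_b(\kappa)\ge|P_{\kappa,b}|\ge1$ by (3), so some $j\ge0$ applies. Sum over $b=1,\dots,k-1$. $\square$

One round of balance is not enough. After drawing an edge of an offered completion in $a_{i'}$, the run continues with $i'$ in the role of $i$, so $i'$ must be good as well, and so on for up to $k-1$ rounds. So let
$$\mathrm{Bad}_{j+1}=\mathrm{Bad}_j\cup\{i\in F:\ |P_{\kappa,b}\cap\mathrm{Bad}_j|>\tfrac12|P_{\kappa,b}|\text{ for some }(\kappa,b)\in\Pi(i)\}.$$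

**Lemma 10.** $|\mathrm{Bad}_{j+1}|\le(1+2k2^k)\,|\mathrm{Bad}_j|$. Hence, with
$$\eta=\frac{\epsilon}{4\,C_k\,(1+2k2^k)^k}<1,$$
we have $|\mathrm{Bad}_{k-1}|\le\epsilon m/4$.

*Proof.* Each new element lies in $P_{\kappa,b}$ for a pair with $|P_{\kappa,b}|<2|P_{\kappa,b}\cap\mathrm{Bad}_j|$. Each $i'\in\mathrm{Bad}_j$ lies in $P_{\kappa,b}$ for at most $|\Pi(i')|\le k2^k$ pairs. So the sum of $|P_{\kappa,b}|$ over these pairs is at most $2k2^k|\mathrm{Bad}_j|$. The second statement follows from Lemma 9. $\square$

## 7. Completeness, query count, and Theorems 1 and 2

The next lemma follows a run from a good state to success. Fix $\eta$ as in Lemma 10.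

**Lemma 11.** Let $j\ge b\ge1$. If a run is in state $\kappa_r=\kappa$ with $b=k-r$, and $(\kappa,b)\in\Pi(i)$ for some $i\in F\setminus\mathrm{Bad}_j$, then it succeeds from there with probability at least $\prod_{\beta=1}^b\frac{\eta}{2\beta}$.

*Proof.* Induction on $b$. Here $\kappa\ne0$. Since $i\notin\mathrm{Bad}_j\supseteq\mathrm{Bad}_0$, we have $|P_{\kappa,b}|\ge\eta\,\tau_b(\kappa)$. Since $j\ge1$ and $i\notin\mathrm{Bad}_j$, at least half of the elements $i'\in P_{\kappa,b}$ are outside $\mathrm{Bad}_{j-1}$. For each of these fix $B_{i'}\subseteq a_{i'}$ with $1\le|B_{i'}|\le b$ and $[B_{i'}]_D=-\kappa$. These sets are disjoint, and by (2) each meets $\mathcal H(\kappa,b)$, which has at most $b\,\tau_b(\kappa)$ elements. So with probability at least $\frac{\eta\tau_b(\kappa)/2}{b\,\tau_b(\kappa)}=\frac\eta{2b}$ the next edge $e$ lies in some such $B_{i'}$. Then the new class is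
$$\kappa'=\kappa+[e]_D=-[B_{i'}\setminus e]_D.$$
If $B_{i'}=\{e\}$, which is always so if $b=1$, then $\kappa'=0$ and the run succeeds. Otherwise $b\ge2$, $(\kappa',b-1)\in\Pi(i')$, $i'\notin\mathrm{Bad}_{j-1}$, $j-1\ge b-1\ge1$, and $b-1=k-(r+1)$. So the induction hypothesis applies. $\square$

**One run succeeds with constant probability.** More than $\epsilon m/2-\epsilon m/4=\epsilon m/4$ indices $i\in F$ are outside $\mathrm{Bad}_{k-1}$, and the $a_i$ are disjoint and nonempty. So with probability at least $\epsilon/4$ the edge $e_1$ lies in such an $a_i$. If $a_i=\{e_1\}$, then $\kappa_1=[a_i]_D=0$ and the run succeeds. Otherwise $\kappa_1=-[a_i\setminus e_1]_D$ and $(\kappa_1,k-1)\in\Pi(i)$, and Lemma 11 applies with $j=b=k-1$. So one run succeeds with probability at least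
$$p_0=\frac\epsilon4\prod_{\beta=1}^{k-1}\frac\eta{2\beta}.$$
The test performs $\lceil2/p_0\rceil$ independent runs and rejects iff some run succeeds. Some run succeeds with probability at least $1-(1-p_0)^{2/p_0}\ge1-e^{-2}>2/3$.

**Non-adaptivity.** A run makes at most $k$ queries. Fix its internal randomness in advance, with an independent choice for every possible sequence of answers. Then $e_{r+1}$ is determined by the directions of $e_1,\dots,e_r$, so the run is a binary decision tree with at most $1+2+\dots+2^{k-1}=2^k-1$ query nodes. Query the edges at all nodes at once and then follow the tree according to the answers. This reproduces the run with the same distribution, and a success still means $\kappa_r=0$ along the followed path, all of whose edges are queried. In total at most $2^k\lceil2/p_0\rceil$ edges are queried, a number that depends only on $\epsilon$.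

**Size of the bound.** We have $\Lambda_s\le80s^3$. Unrolling the recursion, $c_s=\sum_{j=1}^s2j\prod_{i=j}^s\Lambda_i\le2s^2\prod_{i\le s}\Lambda_i=2^{O(s\log(s+1))}$. Also $h=2^{O(k\log k)}$, so $C_k=2^{O(k\log k)}$, and $1/\epsilon\le k+1$. The factor $(1+2k2^k)^k$ dominates $1/\eta$, so $\log(1/\eta)=O(k^2)$ and $\log(1/p_0)=O(k^3)$. As $k\le2/\epsilon$, the number of queries is $q(\epsilon)=2^{O(\epsilon^{-3})}$.

**Proof of Theorem 2.** Perform the runs in the non-adaptive form. With probability more than $2/3$ some run succeeds, and then by Lemma 6(a) all edges of some dicut have been queried. $\square$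

**Proof of Theorem 1.** If $E=\emptyset$, always accept. Otherwise use the test. It never rejects a strongly connected orientation. If $D$ is $\epsilon$-far, then by Section 3 it has more than $\epsilon m$ pairwise disjoint dicuts, so the test rejects with probability more than $2/3$. $\square$

**Remark.** The dicuts of the contraction $D/J$ are exactly the dicuts of $D$ disjoint from $J$, so $D/J$ is strongly connected iff $J$ is a dijoin. By Lucchesi–Younger, Theorem 2 therefore shows that for every connected graph $G$ strong connectivity is testable with the same one-sided bound if distance is measured as the minimum number of edges whose contraction makes $D$ strongly connected.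

Both theorems now rest on Lemmas 7 and 8.

## 8. Distinct classes of partial bonds have large rank

We prove Lemma 8. Let $T,f$ be the tree of $a_1,\dots,a_q$ from Section 3. Either $T$ has few leaves and then contains many long paths of degree-2 nodes, or it has many leaves. Along a long path the graph is a sequence of slices separated by small bonds, and a class that vanishes on a slice is described by few numbers on the boundary of the slice. At the leaves, the bonds do not interfere with one another and can be treated as single edges of an auxiliary graph.

*Proof of Lemma 8.* If $q\le1$ the claim holds, as $\kappa_1\ne0$ by Lemma 6(c). Let $q\ge2$ and let $\ell\ge2$ be the number of leaves of $T$.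

**Case 1: $\ell\le q/(4h)$.** *Cutting $T$ into segments.* Since $\sum_v(\deg v-2)=-2$, $T$ has at most $\ell-2$ nodes of degree at least $3$. Suppressing the nodes of degree $2$ gives a tree with at most $2\ell-2$ nodes, hence at most $2\ell-3$ edges. So $T$ decomposes into at most $2\ell-3$ paths whose inner nodes have degree $2$. A path of length $L$ contains $\lfloor L/h\rfloor\ge L/h-1$ edge-disjoint segments of $h$ consecutive edges. In total there are at least $q/h-2\ell\ge q/(2h)$ segments.

*The slice of a segment.* Let a segment have nodes $t_0,\dots,t_h$; the nodes $t_1,\dots,t_{h-1}$ have degree $2$. Let $W=f^{-1}(\{t_1,\dots,t_{h-1}\})$. By (1), an edge of $\delta(W)$ runs between the preimages of $t_0,t_1$ or of $t_{h-1},t_h$, so it belongs to one of the two bonds of $t_0t_1$ and $t_{h-1}t_h$. Hence $|\delta(W)|\le2k$. Likewise the $h-2$ bonds of the inner edges $t_jt_{j+1}$, $1\le j\le h-2$, are contained in $E(W)$.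

*Few classes vanish on $W$.* Suppose $\kappa_i|_W=0$ for an inner bond $i$. Then $1^D_{A_i}=d\psi$ on $E(W)$ with $\psi$ integer and $\min\psi=0$ on each component of $G[W]$. On a component, $\psi$ changes by at most $1$ along edges. So for each $1\le c\le\max\psi$ there is an edge from level $c-1$ to level $c$. These are distinct edges of $A_i$, and $|A_i|\le k-1$, so $0\le\psi\le k-1$. Extend $\psi$ by $0$ to $V$. As $A_i\subseteq E(W)$, the cochain $1^D_{A_i}-d\psi$ is supported on $\delta(W)$, has values in $[-(k-1),k-1]$, and represents $\kappa_i$. There are at most $(2k-1)^{2k}<h-2$ such cochains. As the $\kappa_i$ are distinct, some inner bond does not vanish on $W$.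

*Independence.* So each segment $\sigma$, with slice $W_\sigma$, has an inner bond $i_\sigma$ with $\kappa_{i_\sigma}|_{W_\sigma}\ne0$. The slices are disjoint and $A_{i_\sigma}\subseteq E(W_\sigma)$, so $\kappa_{i_\sigma}|_{W_{\sigma'}}=0$ for $\sigma'\ne\sigma$. Restricting a rational relation among the $\kappa_{i_\sigma}$ to each $W_\sigma$, and using torsion freeness there, shows that all coefficients are $0$. The rank is at least $q/(2h)$.

**Case 2: $\ell>q/(4h)$.** *Isolating the leaves.* For a leaf $v$ let $U_v=f^{-1}(v)$. It is a side of the bond $a_v$ of the leaf edge; so $U_v\ne\emptyset$, $a_v=\delta(U_v)$, and $G[U_v]$ is connected. Let $A_v,\kappa_v$ be the given subset and class. As $q\ge2$, different leaves have different leaf edges and are at distance at least $2$ in $T$, so by (1) no edge of $G$ joins two leaf sets. If $\sum_vc_v1^D_{A_v}=d\varphi$ over $\mathbb Q$, then $d\varphi=0$ on each $E(U_v)$, so $\varphi$ is constant on each $U_v$. Hence the rational linear relations among the $\kappa_v$ are the same in the graph $G_1$ obtained by contracting each $U_v$ to a vertex $x_v$.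

*Replacing $A_v$ by one edge.* Let $G_2$ arise from $G_1$ by splitting each $x_v$ into $x_v'$, incident with $A_v$, and $x_v''$, incident with $a_v\setminus A_v$, joined by a new edge $\bar e_v$. $G_2$ is connected, as contracting the $\bar e_v$ gives $G_1$. Functions on $V(G_1)$ are the functions on $V(G_2)$ with equal values at $x_v',x_v''$ for all $v$. So the relations among the $1^D_{A_v}$ (extended by $0$ on the new edges) modulo coboundaries are the same in $G_2$. The edges of $A_v$ belong to a dicut, so all have the same direction with respect to $x_v'$. Hence $d1_{x_v'}=\pm\bar e_v\pm1^D_{A_v}$, writing $\bar e_v$ also for the indicator of that edge, and $[1^D_{A_v}]=\pm[\bar e_v]$ in $G_2$. Since $\kappa_v\ne0$ and $\kappa_v\ne\pm\kappa_{v'}$ for $v\ne v'$, we get $[\bar e_v]\ne0$ and $[\bar e_v]\ne\pm[\bar e_{v'}]$. If a cut $\delta(X)$ of $G_2$ consisted of one or two of the edges $\bar e_v$, then $d1_X$ would give such a forbidden relation. So there is no such cut.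

*Computing the rank.* Contract all edges of $G_2$ except the $\bar e_v$. This gives a connected graph $G_3$ with $\ell$ edges and $n_3$ vertices. Its cuts are the cuts of $G_2$ that consist of edges $\bar e_v$, so it has no cut of size $1$ or $2$. If $n_3\ge2$, every vertex is incident with at least $3$ non-loop edges, so $n_3\le2\ell/3$. The coboundaries of $G_2$ supported on $\{\bar e_v\}$ are exactly those of $G_3$, a space of dimension $n_3-1$. So the rank of $\{\kappa_v\}$ is $\ell-(n_3-1)\ge\ell/3>q/(12h)$, also if $n_3=1$. $\square$

## 9. Packing classes of one edge, and why sums must be divided out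

It remains to prove Lemma 7. The case $s=1$ can be done by hand. The $1$-representatives of $\kappa\ne0$ are the cochains $\pm1_e$ of class $\kappa$, and for a given $e$ only one sign occurs, since otherwise $2\kappa=0$. So $\tau_1(\kappa)$ is the number of edges $e$ with $[e]=\pm\kappa$, and different pairs $\pm\kappa$ use different edges. Since $\dim V^1_\nu$ is at most the number of pairs $\pm\kappa$ with $\tau_1(\kappa)\ge\nu$,
$$\sum_{\nu\ge1}\dim V^1_\nu\le\sum_{\pm\kappa}\tau_1(\kappa)\le m.$$

For $s=2$ one would like to say that an edge is used by the packings of only boundedly many independent classes. This is false. In the $N$-theta with $N\ge5$ and all paths of length $n$, the classes $\pi_1+\pi_j$, $2\le j\le N-1$, are independent: in a relation $\sum_ja_j(e_1+e_j)=c(1,\dots,1)$ the last coordinate gives $c=0$, and then every $a_j=0$. Each of them has $n$ disjoint $2$-representatives, and every edge of $Q_1$ is used by all $N-2$ packings. The example also shows what to do. The class $\pi_1+\pi_j$ is a sum of two classes that have $n$ disjoint representatives of size $1$, so it lies in $V^1_n$, which is already paid for by $s=1$. So we shall select classes that are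 independent modulo $V^{s-1}$. A different behavior is shown by the cycle $C_n$, $n\ge3$, with every edge doubled and $\kappa=[e]+[e']$ for parallel edges $e,e'$ directed clockwise. Each of the $n$ parallel pairs is a representative, but all cuts have at least four edges, so $[e]\ne\pm[f]$ for $e\ne f$ (a function $\varphi$ with $d\varphi=1_e\mp1_f$ would give a cut inside $\{e,f\}$), and $\tau_1([e])=1$.

What separates the two examples is visible in the graph. A packing of $\nu$ representatives gives a map of $G$ to a circle of length $\nu$. In the doubled cycle the part of $G$ over an arc is connected. In the theta graph, for $\pi_1+\pi_2$, the part over an arc avoiding the image of $x$ and $y$ consists of two pieces, one in $Q_1$ and one in $Q_2$. Two pieces will always mean that the class splits into classes with smaller representatives.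

## 10. Proof of the packing inequality

*Proof of Lemma 7.* Induction on $s$. For $s=0$ all $V^0_\nu$ are $0$, as the only $0$-representative is the zero cochain. Let $s\ge1$, $p=(2s+2)(2s+3)$, and $\Lambda=\Lambda_s=4sp$.

**Step 1 (selecting classes modulo $V^{s-1}$).** This step reduces the lemma to a bound on a weighted number of selected classes. For $\nu=m,m-1,\dots,1$ select classes $\kappa$ with $\tau_s(\kappa)\ge\nu$ that are independent modulo
$$(\text{span of all classes selected at higher levels})+V^{s-1}_{\nu/\Lambda}$$
and that together with this space span a space containing $V^s_\nu$. This is possible because $V^s_\nu$ is spanned by classes with $\tau_s\ge\nu$. Let $\kappa_t$ be the selected classes and $\nu_t$ the level at which $\kappa_t$ was selected. The $\kappa_t$ are linearly independent, $\kappa_t\notin V^{s-1}_{\nu_t/\Lambda}$, and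
$$\dim V^s_\nu\le\#\{t:\nu_t\ge\nu\}+\dim V^{s-1}_{\lceil\nu/\Lambda\rceil}\qquad(1\le\nu\le m).$$
For $\nu>m$ we have $V^s_\nu=0$. Each $j\ge1$ equals $\lceil\nu/\Lambda\rceil$ for exactly $\Lambda$ values of $\nu$, so
$$\sum_\nu\dim V^s_\nu\le\sum_t\nu_t+\Lambda\sum_{j\ge1}\dim V^{s-1}_j\le\sum_t\nu_t+\Lambda c_{s-1}m.$$
As $c_s=\Lambda(c_{s-1}+2s)$, it remains to show $\sum_t\nu_t\le2s\Lambda m$. There are at most $\dim H_{\mathbb Q}\le m$ selected classes, so those with $\nu_t<\Lambda$ contribute at most $\Lambda m$. Call the others large. We show
$$\sum_{t\text{ large}}\nu_t\le(2s-1)\Lambda m.\tag{4}$$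

**Step 2 (a packing gives a map to a circle).** The purpose is to replace an arbitrary packing by one that is arranged in cyclic order. Fix a large $t$ and write $\kappa=\kappa_t$, $\nu=\nu_t\ge\Lambda\ge80$. Among all families of $\nu$ unit cochains of class $\kappa$ with pairwise disjoint supports choose one, $\rho_1,\dots,\rho_\nu$, of minimum total support size. This size is at most $s\nu$, since $\tau_s(\kappa)\ge\nu$. Write $\rho_j=\rho_1+d\varphi_j$, $S=\sum_j\varphi_j$, and $w_e=\sum_j\rho_j(e)$. As the supports are disjoint, $w_e\in\{0,\pm1\}$, and
$$dS(e)=w_e-\nu\rho_1(e).$$
Let $g=S\bmod\nu:V\to\mathbb Z/\nu$; we call $g(x)$ the position of $x$. Along each edge $e$ in the reference direction $g$ changes by $w_e\in\{0,\pm1\}$. For $k\in\mathbb Z/\nu$ let the link $L_k$ be the set of edges joining $g^{-1}(k)$ to $g^{-1}(k+1)$, and let $\lambda_k$ be the unit cochain supported on $L_k$ with value $1$ in the direction from position $k$ to position $k+1$. (In this proof $k$ denotes a position, not $\lfloor2/\epsilon\rfloor$.)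

Every $\lambda_k$ represents $\kappa$. To see this, for $0\le k<\nu$ let $\psi_k=\lfloor(S-k-1)/\nu\rfloor$. For $e=(x\to y)$ in the reference direction, $S(y)=S(x)+w_e-\nu\rho_1(e)$, so
$$\rho_1(e)+d\psi_k(e)=\Big\lfloor\tfrac{S(x)+w_e-k-1}\nu\Big\rfloor-\Big\lfloor\tfrac{S(x)-k-1}\nu\Big\rfloor.$$
This is $1$ iff $w_e=1$ and $S(x)\equiv k$. It is $-1$ iff $w_e=-1$ and $S(x)\equiv k+1$. Otherwise it is $0$. So it equals $\lambda_k(e)$.

The links are disjoint, as $\nu\ge3$, and nonempty, as $\kappa\ne0$. Their union is $\{e:w_e\ne0\}$, which is the union of the supports of the $\rho_j$. So $(\lambda_k)$ is also a family of minimum total support size. This gives the following rule, which we use repeatedly.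

**(Red)** There are no $k$ and $X\subset V$ with $\delta(X)\ne\emptyset$ and $\lambda_k|_{\delta(X)}=\pm d1_X|_{\delta(X)}$.

Otherwise $\lambda_k\mp d1_X$ would be a unit cochain of class $\kappa$ with support $L_k\setminus\delta(X)$, where $\emptyset\neq\delta(X)\subseteq L_k$, and using it instead of $\lambda_k$ would lower the total size.

Call $k$ thin if $|L_k|\le s$, and let $M$ be the number of thin indices. As $s\nu\ge M+(\nu-M)(s+1)$, we get $M\ge\nu/s$.

In the $N$-theta with $N\ge5$, $\kappa=\pi_1+\pi_2$ and $\nu=n$ (disregarding the condition $\nu\ge\Lambda$ unless $n$ is large), no representative has size $1$, so the $n$ pairs formed by the $j$-th edges of $Q_1$ and $Q_2$ are a minimum family. The position increases by one along each edge of $Q_1$ and $Q_2$ and is constant along the other paths; the circle closes because $n\equiv0$.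

**Step 3 (over an arc there is one piece).** Here the condition $\kappa\notin V^{s-1}_{\nu/\Lambda}$ is used. Let $J=[a,b]\subsetneq\mathbb Z/\nu$ be an interval with at least two positions, linearly ordered from $a$ to $b$, and let $V_J=g^{-1}(J)$. Edges leaving $V_J$ lie in $L_{a-1}\cup L_b$, so their ends in $V_J$ have position $a$ or $b$. For $k\in[a,b-1]$ both ends of each edge of $L_k$ lie in $V_J$; we call these links the inner links of $J$.

**Claim 1.** A component $K$ of $G[V_J]$ that contains an edge of $L_k$ for some $k\in[a,b-1]$ contains edges of all of $L_a,\dots,L_{b-1}$.

As $K$ is connected, its positions form an interval $[a',b']$ with $a'\le k<b'$. If $b'<b$, put $X=\{x\in K:g(x)>k\}$. The positions in $X$ lie strictly between $a$ and $b$, so no edge at $X$ leaves $V_J$ and hence none leaves $K$. So $\delta(X)=L_k\cap E(K)\ne\emptyset$, and $\lambda_k=d1_X$ there, contradicting (Red). If $a'>a$, use $X=\{x\in K:g(x)\le k\}$ in the same way: $\delta(X)=L_k\cap E(K)$, and $\lambda_k=-d1_X$ there. So $[a',b']=[a,b]$, and since $K$ is connected, it has an edge between any two consecutive positions. This proves Claim 1.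

**Claim 2.** If at least $\nu/\Lambda$ of the indices in $[a,b-1]$ are thin, then all edges of $L_a\cup\dots\cup L_{b-1}$ lie in a single component of $G[V_J]$, denoted $K(J)$.

Otherwise two components contain such edges, and by Claim 1 each contains edges of every inner link. Let $K$ be one of them; for every $k\in[a,b-1]$ both $L_k\cap E(K)$ and $L_k\setminus E(K)$ are nonempty. Let $\lambda^K_k$ be $\lambda_k$ on $L_k\cap E(K)$ and $0$ elsewhere. For $k<k'$ in $[a,b-1]$,
$$\lambda^K_k-\lambda^K_{k'}=d1_X\quad\text{with}\quad X=\{x\in K:k<g(x)\le k'\},$$
because the positions in $X$ are strictly between $a$ and $b$, so all edges of $\delta(X)$ are in $E(K)$ and lie in $L_k$ (entering $X$ as $g$ increases) or $L_{k'}$ (leaving $X$ as $g$ increases). So all $\lambda^K_k$ have the same class $\kappa^K$, and all $\lambda_k-\lambda^K_k$ have class $\kappa-\kappa^K$. For thin $k$, the two supports are nonempty with at most $s$ edges together, so each has size at most $s-1$. Hence each of $\kappa^K$, $\kappa-\kappa^K$ is $0$ or has $\tau_{s-1}\ge\nu/\Lambda$, and $\kappa\in V^{s-1}_{\nu/\Lambda}$, a contradiction. This proves Claim 2.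

**Step 4 (cells and superblocks).** We cut the circle into arcs with thin ends, fine enough that a set of $s$ edges misses some arc on each side of a given place. Let $d=\lceil\nu/\Lambda\rceil\ge1$ and let $k_0<k_1<\dots<k_{M-1}$ be the thin indices within one period starting at $k_0$. As $\nu\ge\Lambda\ge4s$,
$$p(d+1)+1\le p\Big(\frac\nu\Lambda+2\Big)+1\le\frac{3p\nu}\Lambda+1=\frac{3\nu}{4s}+1\le\frac\nu s\le M.$$
So we may define the cells
$$I_i=[k_{(i-1)(d+1)}+1,\ k_{i(d+1)}],\qquad1\le i\le p.$$
They are consecutive disjoint intervals missing position $k_0$. If $I_i=[a,b]$, then $[a,b-1]$ contains exactly $d$ thin indices, so $I_i$ has at least two positions, and the links $L_{a-1}$ and $L_b$ are thin. Group the cells into $2s+2$ consecutive superblocks of $2s+3$ consecutive cells each. Claim 2 applies to cells and to superblocks. For a superblock $\beta$ with interval $J_\beta$ put $K_\beta=K(J_\beta)$. Then: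

- the sets $K_\beta$ are pairwise vertex disjoint;
- $K_\beta\supseteq K(I)$ for each cell $I$ of $\beta$, since $K(I)$ is connected and contains an edge of an inner link of $J_\beta$;
- $|\delta(K_\beta)|\le2s$, since $\delta(K_\beta)$ is contained in the two thin links at the ends of $J_\beta$.

Choose a superblock $B_t$ that minimizes the number of vertices $|K_\beta|$, and put $K_t=K_{B_t}$. Its middle cell is the $(s+2)$-nd; the $s+1$ cells before it are its left cells, and the $s+1$ cells after it its right cells. We write $L^t_k,\lambda^t_k$ when $t$ has to be indicated.

**Step 5 (two packings crossing at an edge).** This is the step that turns a shared edge into a linear dependence. *Let $t\ne t'$ be large, let $R'=L^{t'}_{k'}$ with $k'$ thin for $t'$, let $\kappa_{t'}|_{K_t}=0$, and suppose $R'$ contains an edge $z\in L^t_k$, where $k\in[a,b-1]$ and $[a,b]$ is the middle cell of $B_t$. Then $\kappa_t\in\langle R'\rangle$.*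

Let $\rho'=\lambda^{t'}_{k'}$. It represents $\kappa_{t'}$, so on $E(K_t)$ we can write $\rho'=d\varphi$ with $\varphi:K_t\to\mathbb Z$. The sets $E(K(I))$ for different cells $I$ are disjoint and $|R'|\le s$. As there are $s+1$ left and $s+1$ right cells, some left cell $I_-$ and some right cell $I_+$ satisfy $E(K(I_\pm))\cap R'=\emptyset$. So $\varphi$ equals a constant $c_-$ on $K(I_-)$ and a constant $c_+$ on $K(I_+)$. Pick $k_\pm$ such that $k_\pm$ and $k_\pm+1$ are both in $I_\pm$. By Claim 2, $L^t_{k_\pm}\subseteq E(K(I_\pm))$; so $\varphi=c_\pm$ at the ends of these edges. Let
$$X_0=\{x\in K_t:k_-<g(x)\le k_+\},$$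
where $g$ is the position for $t$. The positions of $X_0$ are interior to $J_{B_t}$, so $\delta(X_0)=L^t_{k_-}\cup L^t_{k_+}$. The edge $z$ lies in $E(K_t)$ by Claim 2, and its positions lie in the middle cell, between $I_-$ and $I_+$, so both ends of $z$ are in $X_0$. Since $\rho'(z)\ne0$, $\varphi$ differs at the two ends of $z$.

*Case $c_-=c_+=c$.* Here $R'$ could be trimmed. The function $\varphi$ is not identically $c$ on $X_0$. Suppose $\mu=\max_{X_0}\varphi>c$ and let $X=\{x\in X_0:\varphi(x)=\mu\}$. The ends of edges of $L^t_{k_\pm}$ have $\varphi=c$, so they are not in $X$; hence no edge at $X$ lies in $\delta(X_0)$ and $\delta(X)\subseteq E(X_0)$. On $\delta(X)$, $\varphi$ strictly increases into $X$, by exactly $1$ since $|\rho'|\le1$; so $\rho'|_{\delta(X)}=d1_X|_{\delta(X)}$. As $\emptyset\ne X\ne V$ and $G$ is connected, $\delta(X)\ne\emptyset$. This contradicts (Red) for $t'$. If $\max_{X_0}\varphi\le c$, then $\min_{X_0}\varphi<c$, and the set where the minimum is attained gives the same contradiction with $-d1_X$.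

*Case $c_-\ne c_+$.* Here $\varphi$ moves a link of $t$ onto $R'$. Let $\chi=(\varphi-c_-)/(c_+-c_-)$ on $X_0$ and $\chi=0$ elsewhere. On $L^t_{k_-}$ both ends have $\chi=0$, so $d\chi=0$. On $L^t_{k_+}$ the end in $X_0$ has $\chi=1$ and the other end has $\chi=0$, so $d\chi=-1$ in the direction of increasing $g$. On $E(X_0)$, $d\chi=\rho'/(c_+-c_-)$ is supported on $R'$. On all other edges $d\chi=0$. So $\lambda^t_{k_+}+d\chi$ is supported on $R'$, that is, $\kappa_t\in\langle R'\rangle$.

**Step 6 (one of two restrictions vanishes).** Step 5 needs $\kappa_{t'}|_{K_t}=0$. The minimal choice of $B_t$ supplies this in one direction. *For large $t\ne t'$: $\kappa_{t'}|_{K_t}=0$ or $\kappa_t|_{K_{t'}}=0$.*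

Suppose $\kappa_t|_{K_{t'}}\ne0$. Every $\lambda^t_k$ represents $\kappa_t$, so every link $L^t_k$ meets $E(K_{t'})$. An inner link of $J_\beta$ lies in $E(K_\beta)$, so every superblock component $K_\beta$ of $t$ meets $K_{t'}$. As $G[K_\beta]$ is connected, $K_\beta\subseteq K_{t'}$ unless $E(K_\beta)$ contains an edge of $\delta(K_{t'})$. The $2s+2$ sets $K_\beta$ are disjoint and $|\delta(K_{t'})|\le2s$, so at least two of them lie in $K_{t'}$. Each has at least $|K_t|$ vertices by the choice of $B_t$, so $|K_{t'}|\ge2|K_t|$. If also $\kappa_{t'}|_{K_t}\ne0$, then likewise $|K_t|\ge2|K_{t'}|$, a contradiction.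

**Step 7 (counting at each edge).** Finally we bound the load of an edge and sum up. For $z\in E$ let $T_z$ be the set of large $t$ such that $z\in L^t_k$ for some thin $k\in[a,b-1]$, where $[a,b]$ is the middle cell of $B_t$. This link is unique; call it $R_t(z)$. Let $t,t'\in T_z$ be distinct. By Step 6 we may suppose $\kappa_{t'}|_{K_t}=0$ or the same with $t,t'$ exchanged, and by Step 5 with $R'=R_{t'}(z)$ (respectively $R_t(z)$),
$$\kappa_t\in\langle R_{t'}(z)\rangle\quad\text{or}\quad\kappa_{t'}\in\langle R_t(z)\rangle.$$
The selected classes are independent, $\dim\langle R_{t'}(z)\rangle\le s$, and $\kappa_{t'}\in\langle R_{t'}(z)\rangle$. So for each $t'$ at most $s-1$ other $t$ satisfy $\kappa_t\in\langle R_{t'}(z)\rangle$. Hence $\binom{|T_z|}2\le(s-1)|T_z|$, and so $|T_z|\le2s-1$ (trivially if $T_z=\emptyset$). For each large $t$ the middle cell of $B_t$ has $d\ge\nu_t/\Lambda$ disjoint nonempty thin inner links, and every edge $z$ in one of them has $t\in T_z$. Therefore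
$$\sum_{t\text{ large}}\frac{\nu_t}\Lambda\le\sum_{z\in E}|T_z|\le(2s-1)m,$$
which is (4). This proves Lemma 7, and with it Theorems 1 and 2. $\blacksquare$
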